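\title{The permutation algorithm for maximal independent sets can need polynomially many iterations on hypergraphs of dimension four}

\begin{abstract}
The permutation algorithm builds a maximal independent set of a hypergraph in iterations: it orders the remaining vertices at random, accepts every vertex that is not the last vertex of an edge, and simplifies the hypergraph. On graphs this is Luby's permutation algorithm, which is an $RNC$ algorithm, and it was conjectured that the same holds for hypergraphs of bounded dimension. We disprove the conjecture: for all sufficiently large $n$ there is a hypergraph of dimension $4$ on $n$ vertices on which the algorithm performs more than $n^{1/800}$ iterations with probability at least $1-n^{-1/800}$. The hypergraph consists of layers that the algorithm itself switches on one at a time. Each layer blocks all higher layers for one iteration and is deleted in that iteration, and the deletion of a layer releases auxiliary vertices that switch on a later one.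
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H=(V,E)$ be a hypergraph on $n$ vertices, where every edge is a subset of $V$ with at least two elements. The \emph{dimension} of $H$ is the maximum size of an edge, so graphs are the hypergraphs of dimension $2$. A set $I\subseteq V$ is \emph{independent} if it contains no edge, and it is a \emph{maximal independent set} (MIS) if, in addition, no proper superset of $I$ is independent.

A greedy scan finds an MIS in $n$ sequential steps: take the vertices in some order and accept each one unless it completes an edge. A vertex that is not the last vertex of any edge is accepted by the scan whatever happened before it, so all such vertices can be accepted at once. The \emph{permutation algorithm} repeats this observation with fresh random orders. It maintains a partial independent set $I$, initially empty, and a residual hypergraph, initially $H$, whose vertices and edges are called \emph{current}. While there are current vertices, it runs the following iteration.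
\begin{enumerate}
\item Choose a uniformly random ordering of the current vertices, independently of the orderings of earlier iterations.
\item Let $I'$ be the set of current vertices that are not the last vertex, in this ordering, of any current edge.
\item Replace $I$ by $I\cup I'$.
\item Remove $I'$ from the vertex set and replace each current edge $e$ by $e\setminus I'$. No edge becomes empty, since its last vertex is not in $I'$.
\item For every vertex $v$ such that $\{v\}$ is now an edge, delete $v$ and every edge containing $v$.
\item Discard every edge that properly contains another edge.
\end{enumerate}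
After each iteration every remaining edge again has at least two vertices. The first vertex of the ordering always joins $I$, so there are at most $n$ iterations, and the output is an MIS of $H$ (Remark~\ref{rem:mis}). On a graph a vertex joins $I$ exactly when it precedes all of its neighbors; this is Luby's permutation algorithm.

A PRAM is a machine in which many processors share a memory and act in synchronous time steps. A computation is in $NC$ if it runs on a PRAM with polynomially many processors in time polylogarithmic in $n$, and each iteration above can be implemented in $NC$. To say that the permutation algorithm is an \emph{$RNC$ algorithm} on hypergraphs of bounded dimension means that for every fixed $d$, on hypergraphs of dimension at most $d$, it can be run on a PRAM with polynomially many processors in expected (equivalently, with high probability) polylogarithmic time. In particular the number of iterations must be polylogarithmic in $n$. The following was posed in \cite[Conjecture~20]{source}.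

\begin{quote}
\textbf{Conjecture.} The permutation algorithm is an $RNC$ algorithm for finding an MIS in a hypergraph of bounded dimension.
\end{quote}

The conjecture is a natural guess. It is known to hold for graphs. The simplest hypergraphs are finished at once: if the edges are pairwise disjoint, then all vertices but the last of each edge join $I$ and the last ones are deleted; in the complete $k$-uniform hypergraph the first $k-1$ vertices join $I$ and all others are deleted. Finally, an edge of size at most $d$ can shrink at most $d-2$ times before it is a pair, which suggests that a run in dimension $d$ resembles a bounded number of runs on graphs. The weak point of this guess is timing. On a graph, the residual graph is always an induced subgraph of the input, since an edge that loses an endpoint to $I'$ becomes a singleton and disappears; no new adjacency is ever created. On a hypergraph, different edges may shrink to pairs at different times, and we show that these times can be scheduled.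

\begin{theorem}\label{thm:main}
For all sufficiently large $n$ there is a hypergraph $H$ on $n$ vertices, of dimension $4$, on which the permutation algorithm performs more than $n^{1/800}$ iterations with probability at least $1-n^{-1/800}$.
\end{theorem}

Every iteration costs at least one time step, whatever the number of processors, and the expected number of iterations on the hypergraph of Theorem~\ref{thm:main} is at least $n^{1/800}(1-n^{-1/800})=n^{1/800}-1$. These hypergraphs have dimension at most $d$ for every $d\ge4$. So for every dimension bound $d\ge4$ neither the expected nor the with-high-probability running time is polylogarithmic, and the conjecture is false. For $d=2$ the statement of the conjecture is the graph result. The argument below does not decide $d=3$, because the edges that it switches on have four elements.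

Section~\ref{sec:idea} shows the mechanism on small examples and explains the parts of the construction. Section~\ref{sec:facts} describes the residual hypergraph in terms of the input. The hypergraph is random; it is defined in Section~\ref{sec:construction}. Section~\ref{sec:good} isolates a good event $\mathcal G$ and derives Theorem~\ref{thm:main} from two propositions: on $\mathcal G$ the run is long (Section~\ref{sec:run}), and $\mathcal G$ is likely (Section~\ref{sec:prob}).

\section{How to slow the algorithm down}\label{sec:idea}

We call the iterations \emph{rounds} and number them $0,1,2,\dots$. The two examples of this section are exact. The discussion after them is heuristic and serves to motivate the definitions; the proofs do not use it.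

\begin{example}[One layer buys one round]\label{ex:bipartite}
Let $H$ be the complete bipartite graph with sides $B$ and $R$ of sizes $N$ and $M$. A vertex of $R$ joins $I$ in round $0$ when it precedes all of $B$, which has probability $1/(N+1)$. With probability $M/(M+N)$ the first vertex lies in $R$; then no vertex of $B$ joins $I$, and all of $B$ is deleted. If $1\ll N\ll M$, the typical outcome is that $B$ \emph{blocks} all but a fraction of about $1/N$ of $R$ and dies in doing so. The rest of $R$ is isolated and joins $I$ in round $1$. Stacking layers in a graph in the same way gains nothing: in a complete multipartite graph the first vertex deletes all other parts, and the algorithm stops after at most two rounds.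
\end{example}

To gain $T$ rounds from $T$ layers $B_0,\dots,B_{T-1}$, the pairs between $B_s$ and the higher layers should be absent before round $s$ and present in round $s$. A pair $\{w,c\}$ can be hidden in a larger edge $\{w,c,y\}$; it appears when the \emph{trigger} $y$ joins $I$. The trigger, in turn, can be held back by an edge whose other vertices lie in an earlier layer, and it is released when that layer is deleted.

\begin{example}[Layers switched on one at a time]\label{ex:run}
Take the layers $B_0=\{q,q'\}$, $B_1=\{c_1\}$, $B_2=\{c_2\}$, $R=\{u_0,u_1,u_2,v\}$, two triggers $y_1,y_2$, and the edges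
\begin{itemize}
\item $\{w,q\}$ and $\{w,q'\}$ for $w\in\{c_1,c_2,u_0,u_1,u_2,v\}$,
\item $\{w,c_1,y_1\}$ for $w\in\{c_2,u_1,u_2,v\}$, and $\{w,c_2,y_2\}$ for $w\in\{u_2,v\}$,
\item the holding edge $\{y_2,q,q'\}$.
\end{itemize}
The table shows one run.
\begin{center}
\begin{tabular}{c|l|c|c}
round & ordering & $I'$ & deleted\\ \hline
$0$ & $u_0,\,y_1,\,q,\,q',\,y_2,\,c_1,\,c_2,\,u_1,\,u_2,\,v$ & $u_0,\,y_1$ & $q,\,q'$\\
$1$ & $u_1,\,y_2,\,c_1,\,c_2,\,u_2,\,v$ & $u_1,\,y_2$ & $c_1$\\
$2$ & $u_2,\,c_2,\,v$ & $u_2$ & $c_2$\\
$3$ & $v$ & $v$ & none
\end{tabular}
\end{center}
In round $0$ the vertices $q,q'$ come after their neighbor $u_0$ and before their other neighbors, which they block; $y_2$ is last in the holding edge; $y_1$ precedes $c_1$ and so is last in no edge. After the round the edges are $\{w,c_1\}$ for $w\in\{c_2,u_1,u_2,v\}$, together with $\{u_2,c_2,y_2\}$ and $\{v,c_2,y_2\}$. In round $1$ the vertex $c_1$ blocks $c_2,u_2,v$ and is deleted by $u_1$, while $y_2$, no longer held, joins $I$. This leaves $\{u_2,c_2\}$ and $\{v,c_2\}$, and round $2$ repeats the pattern.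

Two variations show what can go wrong. Without the holding edge, $y_2$ joins $I$ in round $0$, and an ordering of round $1$ that begins with $u_2$ deletes $c_1$ and $c_2$ together. With the additional edge $\{u_0,c_1,y_1\}$, the ordering of round $0$ gives the same $I'$ and reduces this edge to $\{c_1\}$, so $c_1$ is deleted one round before it is needed.
\end{example}

The timetable of Example~\ref{ex:run} is the one we want: in round $r$ the layer $B_r$ blocks the higher layers and dies, and the triggers of layer $r+1$, whose holders in $B_{r-1}$ died in the round before, are released. The orderings, however, are random, so the timetable must be made robust. Let the layers $B_0,\dots,B_{T-1}$ have size $N$, let the top layer $R$ have size $M$, and join vertices of different layers with probability $p$. A vertex then has about $D=Np$ neighbors in each lower layer, and a vertex below $R$ has about $K=Mp$ neighbors in $R$. Think of the ordering as given by independent uniform positions in $[0,1]$. Four difficulties shape the construction.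

\medskip\noindent\textbf{Early vertices, and why there are two triggers.}
A vertex blocked by $D$ neighbors still joins $I$ with probability about $1/D$; call it early. No vertex of $B_r$ should join $I$ in round $r$, and each does so with probability about $1/K$, so we need $K\gg N\ge D$. Hence a vertex $c$ has about $K/D\gg1$ upper neighbors that are early in any given round, and a vertex $u$, with $D$ neighbors on each lower layer, must also expect early lower neighbors. The second variation in Example~\ref{ex:run} is therefore unavoidable. With edges $\{u,c,y\}$ one may protect $c$ by letting many edges at $u$ share the trigger $y$: once $u$ is in $I$, the trigger is blocked by many pairs $\{c',y\}$. But if $c$ is early, the edge becomes $\{u,y\}$, Step~6 discards the other edges through $u$ and $y$, and $y$ deletes $u$ if it precedes $u$ upon release. We use edges $\{u,c,a,b\}$ with a trigger $a$ owned by $u$ and shared by about $g_a$ edges at $u$, and a trigger $b$ owned by $c$ and shared by about $g_b$ edges at $c$. If $u$ is early, the edges through $a$ become triples $\{c',a,b'\}$, and $a$ at position $\xi$ is last in none of $g_a$ such triples with probability about $(1-\xi^2)^{g_a}\le e^{-g_a\xi^2}$. So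 $a$ joins $I$ with probability only about $g_a^{-1/2}$, and a typical $c$ survives if $(K/D)\,g_a^{-1/2}\ll1$. The trigger $b$ protects $u$ against an early $c$ in the same way.

\medskip\noindent\textbf{Release is partial.}
Sharing has a price: upon release, a trigger $a$ lies in about $g_a$ edges $\{u,c',a,b'\}$ and may be last in one of them. It joins $I$ if it precedes its owner $u$, or if its position is below a threshold $x_a$ so small that no $c'$ and $b'$ are both ahead of it. If $u$ has position $X$ in the round of release, a fraction of about $\max(X,x_a)$ of its triggers join $I$, and in the next round $u$ is blocked by about $D\max(X,x_a)$ pairs. The worst case $Dx_a$ would make early vertices too frequent, but only the average matters, and $\mathbb E[1/\max(X,x_a)]=1+\ln(1/x_a)$ costs a logarithm. For the lower vertices the worst case does matter, since all of $B_r$ must die in round $r$; each of them has about $Kx_b$ pairs or more, and we need $Kx_b\gg N$.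

\medskip\noindent\textbf{Holding by triples.}
Suppose that each trigger were held by $d$ pairs $\{y,q\}$. It would escape with probability about $1/d$ and then delete $d$ holders, so the expected number of deletions would be about the number of triggers, which is far larger than $N$. We hold $y$ by about $d^2$ triples $\{y,q,q'\}$. The trigger again escapes with probability about $1/d$, but then it only creates pairs $\{q,q'\}$, and $q$ is deleted only if $q'$ is early as well.

\medskip\noindent\textbf{Discarded edges.}
An edge that is meant to block may be discarded in Step~6. If $\{y,q,q'\}$ and $\{y'',q,q'\}$ are edges and $y''$ joins $I$, the pair $\{q,q'\}$ removes the first edge, and $y$ is no longer held by it. Each blocking argument below must exclude this.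

\section{The residual hypergraph in terms of the input}\label{sec:facts}

We realize the random orderings as follows. For every vertex $v$ and round $r\ge0$ let $X_r(v)$ be uniform on $[0,1]$, all independent; $X_r(v)$ is the \emph{position} of $v$ in round $r$. Round $r$ orders the current vertices by increasing $X_r$, and $v$ \emph{precedes} $w$ if $X_r(v)<X_r(w)$. Ties have probability $0$ and are ignored. Positions are defined for all vertices and rounds, current or not, so events that involve only positions and $H$ can be analyzed without reference to the run.

At the start of a round each vertex is in exactly one of three states: it is in $I$, it is \emph{deleted} (removed in Step~5 of an earlier round), or it is current. If the algorithm has stopped, later rounds do nothing and no vertex is current. An \emph{input edge} is an edge of $H$. It is \emph{live} if it contains no deleted vertex, and its \emph{trace} is $e\setminus I$; the trace of a live edge consists of current vertices.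

\begin{lemma}\label{lem:facts}
Consider a round. Let $I$, \emph{live} and \emph{trace} refer to its start, and let $I'$ be the set added in it.
\begin{enumerate}
\item[(F1)] Every current edge is the trace of a live input edge. Conversely, the trace of a live input edge contains a current edge; in particular it has at least two vertices.
\item[(F2)] If $v$ is deleted in the round, there is an input edge $e\ni v$ with $e\setminus\{v\}\subseteq I\cup I'$.
\item[(F3)] If $v$ is current and $v\notin I'$, there is a live input edge $e\ni v$ such that all other vertices of its trace precede $v$.
\item[(F4)] If $v\in I'$ is the last vertex of the trace of a live input edge $e$, there is a live input edge $f$ with $f\setminus I\subseteq(e\setminus I)\setminus\{v\}$ and $|f\setminus I|\ge2$.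
\item[(F5)] If a live input edge has trace $\{v,w\}$, then $\{v,w\}$ is a current edge. If $\{v,w\}$ is a current edge and $w\in I'$, then $w$ precedes $v$, $v\notin I'$, and $v$ is deleted in the round.
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) Both parts hold at the start of round $0$; we use induction over rounds. Step~4 removes $I'$ from every edge and Step~5 removes every edge that contains a deleted vertex, which gives the first part. For the converse, let $e$ be live at the end of a round. It was live at the start, so $e\setminus I$ contained a current edge $f$. The last vertex of $f$ is not in $I'$, so $f\setminus I'\ne\emptyset$. If $f\setminus I'$ were a singleton, a vertex of $e$ would be deleted. So $|f\setminus I'|\ge2$, and $f\setminus I'$ survives Step~5 because it is a subset of $e$. After Step~6 it contains a current edge, namely any inclusion-minimal edge below it, and $f\setminus I'\subseteq e\setminus(I\cup I')$.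

(F2) After Step~4 the singleton $\{v\}$ equals $f\setminus I'$ for a current edge $f$, and $f=e\setminus I$ by (F1).

(F3) The vertex $v$ is last in a current edge, which is the trace of a live input edge by (F1).

(F4) By (F1), $e\setminus I$ contains a current edge, and this edge is the trace of a live input edge $f$. If it contained $v$, then $v$ would be last in it, contradicting $v\in I'$.

(F5) The trace contains a current edge, and current edges have at least two vertices. If $w\in I'$, then $w$ is not last in $\{v,w\}$, so $v$ is last and $v\notin I'$; Step~4 turns the edge into $\{v\}$.
\end{proof}

Fact (F4) is the form in which Step~6 enters: the last vertex of a live trace is blocked unless a smaller live trace has replaced the edge.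

\begin{remark}\label{rem:mis}
The output is an MIS. An input edge inside $I$ would be live with empty trace, contradicting (F1), and by (F2) every vertex outside the final set $I$ completes an input edge.
\end{remark}

\section{The random hypergraph}\label{sec:construction}

Let $T$ be a large integer, the number of layers. All parameters are powers of $T$ up to constants. Put
\[
N=T^{405},\qquad M=T^{485},\qquad p=T^{-5},\qquad D=Np=T^{400},\qquad K=Mp=T^{480}.
\]
Triggers have one of two types, $a$ and $b$, with the following parameters. For a trigger $y$ we write $g_y,x_y,\dots$ for the parameters of its type.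
\begin{center}
\begin{tabular}{l|c|c|l}
 & type $a$ & type $b$ & role\\ \hline
$m$ & $T^{200}$ & $T^{360}$ & triggers per owner and level\\
$g$ & $D/m_a=T^{200}$ & $K/m_b=T^{120}$ & edges sharing a trigger\\
$x$ & $T^{-195}$ & $T^{-65}$ & release threshold\\
$z=4T/\sqrt g$ & $4T^{-99}$ & $4T^{-59}$ & protection threshold\\
$d$ & $T^{95}$ & $T^{15}$ & holding strength\\
$\pi=d^2/N^2$ & $T^{-620}$ & $T^{-780}$ & density of holding edges\\
$\tau=T/d$ & $T^{-94}$ & $T^{-14}$ & holding threshold
\end{tabular}
\end{center}
Two further thresholds are
\[
\eta=\frac{T^2}{g_b}=T^{-118},\qquad \delta=\frac{64T^2}{Kx_b}=64T^{-413}.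
\]

\medskip\noindent\textbf{Vertices.}
The \emph{core} vertices form disjoint \emph{levels} $B_0,\dots,B_{T-1}$ of size $N$ and $R=B_T$ of size $M$. Let $U_s=\bigcup_{t>s}B_t$. For $0\le s\le T-1$ we have $M\le|U_s|\le M+TN\le2M$. For $1\le s\le T-1$, each $u\in U_s$ \emph{owns} a set $A_s(u)$ of $m_a$ triggers of type $a$, and each $c\in B_s$ owns a set $A_s(c)$ of $m_b$ triggers of type $b$. All these sets are disjoint, and $A_s=\bigcup_{v\in B_s\cup U_s}A_s(v)$ is the set of triggers of level $s$. The number of vertices is at most
\begin{equation}\label{eq:size}
2M+T\cdot2Mm_a+T\cdot Nm_b=2T^{485}+2T^{686}+T^{766}\le2T^{766}.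
\end{equation}

\medskip\noindent\textbf{Edges.}
For each $s\le T-1$, $u\in U_s$ and $c\in B_s$, the pair $(u,c)$ is \emph{joined} with probability $p$; we call $u$ the \emph{upper} and $c$ the \emph{lower} vertex.
\begin{enumerate}
\item If $(u,c)$ is joined and $s=0$, then $\{u,c\}$ is an edge, a \emph{level-$0$ edge}.
\item If $(u,c)$ is joined and $s\ge1$, choose $(a,b)\in A_s(u)\times A_s(c)$ uniformly; then $\{u,c,a,b\}$ is an edge, a \emph{gadget edge} of level $s$.
\item For $2\le s\le T-1$, $y\in A_s$ and each pair $\{q,q'\}\subseteq B_{s-2}$, the triple $\{y,q,q'\}$ is an edge with probability $\pi_y$, a \emph{holding edge}.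
\end{enumerate}
The choices made for a pair $(u,c)$ form its \emph{pair variable}, and the choice made for a triple $\{y,q,q'\}$ is a \emph{holding variable at $y$}. Pair variables, holding variables and positions are all independent. All edges have at most four vertices, and the following facts hold by construction.
\begin{enumerate}
\item[(S1)] Two core vertices of different levels lie together in at most one edge, a level-$0$ edge or a gadget edge.
\item[(S2)] Two vertices of the same level $B_t$ lie together only in holding edges, whose trigger is in $A_{t+2}$.
\item[(S3)] An edge through $u\in R$ consists of $u$, a vertex of $B_0\cup\dots\cup B_{T-1}$, and, if it is a gadget edge, two triggers.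
\item[(S4)] An edge through $y\in A_s$ is a holding edge or a gadget edge of level $s$, and in the latter case it contains the owner of $y$.
\end{enumerate}

Much of the proof treats the two types alike. We therefore write a gadget edge as $\{v,y,v',y'\}$, \emph{with the convention that $v$ owns $y$ and $v'$ owns $y'$}; the triggers $y,y'$ have different types. For $y\in A_s$ let
\[
B(y)=\begin{cases}B_s&\text{if $y$ has type $a$,}\\ R&\text{if $y$ has type $b$,}\end{cases}\qquad\qquad O(y)=\bigcup_{v'\in B(y)}A_s(v').
\]
If $y$ has type $a$, every gadget edge $\{v,y,v',y'\}$ has $v'\in B(y)$. If $y$ has type $b$, then $v'$ may be any vertex of $U_s$, but we rely only on those in $R$, since a trigger of type $b$ may have to be blocked long after the intermediate levels have died. A given edge $\{v,y,v',y'\}$ is present with probability $p/(m_am_b)$, and $|O(y)|$ is $Nm_b$ or $Mm_a$ according to the type of $y$, so in both cases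
\begin{equation}\label{eq:gy}
|O(y)|\,\frac{p}{m_am_b}=g_y .
\end{equation}

\section{Exceptional vertices and the good event}\label{sec:good}

The state of the algorithm depends on all earlier positions in a complicated way. We avoid tracking it by defining, from $H$ and the positions alone, sets that will be shown to contain all vertices that deviate from the timetable. These sets are small, and they have enough independence for the estimates of Section~\ref{sec:prob}.

\subsection{Vertices that may join or die too soon}

Put $X_{-1}(v)=1$. For a core vertex $u$ and $r\ge0$ let
\[
\xi_r(u)=\max(X_{r-1}(u),x_a),\qquad\theta_r(u)=\frac{T^2}{D\,\xi_r(u)} .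
\]
In round $r$ a vertex $u\in U_r$ will be blocked by a constant multiple of $D\xi_r(u)$ pairs, so it can join $I$ only from a position below $\theta_r(u)$. Always
\begin{equation}\label{eq:theta}
\theta_r(u)\le\frac{T^2}{Dx_a}=T^{-203}\le\min(z_a,z_b).
\end{equation}

\begin{definition}\label{def:exceptional}
\begin{enumerate}
\item[(i)] A vertex $u\in B_t$ is \emph{early} if $X_r(u)\le\theta_r(u)$ for some $0\le r<t$. A trigger $y\in A_s$ is \emph{early} if $X_r(y)\le\tau_y$ for some $0\le r\le s-2$. No vertex of $B_0$ is early.
\item[(ii)] A trigger $y\in A_s$ is \emph{weak} if it is early, or $X_{s-1}(y)\le z_y$, or it has type $b$ and $X_r(y)\le\eta$ for some $s\le r\le T-1$.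
\item[(iii)] A trigger $y$ is \emph{pinned} if it has a holding edge $\{y,q,q'\}$ with $q$ and $q'$ early.
\item[(iv)] A \emph{witness} for a core vertex $v$ is a gadget edge $\{v,y,v',y'\}$ with $v'$ early and $y'$ weak, or a holding edge $\{y,v,q'\}$ with $y$ and $q'$ early. The vertex $v$ is \emph{vulnerable} if it has a witness.
\item[(v)] A core vertex $v$ is \emph{safe} if it is neither early nor vulnerable. For a vertex $w\ne v$, it is \emph{$w$-safe} if it is not early and every witness for $v$ contains $w$.
\end{enumerate}
\end{definition}

Early vertices are those that may join $I$ ahead of the timetable; weak triggers may join $I$ although their owner is in $I$; pinned triggers may be deleted through a holding edge; witnesses are the edges through which a core vertex may be deleted before its time. A safe vertex is $w$-safe for every $w$. The relative notion is needed for independence: whether $v$ is $w$-safe does not depend on the random edges at $w$, so these edges can be exposed afterwards.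

\subsection{Triggers that are released on time}

\begin{definition}\label{def:free}
Let $1\le s\le T-1$ and let $y\in A_s$ have owner $v$.
\begin{enumerate}
\item[(i)] For $x>0$, the trigger $y$ is \emph{$x$-low} if each of $v$ and $y$ is early or has position at most $x$ in round $s-1$.
\item[(ii)] $y$ is \emph{quick} if it is not pinned and $X_{s-1}(y)<X_{s-1}(v)$.
\item[(iii)] $y$ is \emph{clear} if it is not pinned, $X_{s-1}(y)\le x_y$, and no gadget edge $\{v,y,v',y'\}$ has $y'$ $x_y$-low.
\item[(iv)] $y$ is \emph{free} if it is quick or clear.
\item[(v)] $S(y)$ is the set of $v'\in B(y)$ that are $v$-safe and lie in a gadget edge $\{v,y,v',y'\}$ with $y'$ quick.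
\end{enumerate}
\end{definition}

Free triggers will be in $I$ at the start of round $s$ (Lemma~\ref{lem:release}), and if $y$ is free, each $v'\in S(y)$ yields a pair $\{v,v'\}$ in round $s$. By (S1) the sets $S(y)$, $y\in A_s(v)$, are disjoint.

\subsection{The good event}

For a round $r$, a vertex $u\in U_r$ and any vertex $w$, let $C_r(u)$ be the set of $c\in B_r$ such that $\{u,c\}$ is a current edge at the start of round $r$, and let $W_r(w)$ be the set of $u\in R$ such that $\{u,w\}$ is a current edge at the start of round $r$. The event $\mathcal G$ is the conjunction of the following properties. Properties (G1)--(G7) involve only $H$ and the positions; (G8)--(G10) refer to the run.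
\begin{enumerate}
\item[(G1)] For $0\le s\le T-1$, each $u\in U_s$ is joined to at least $D/2$ and at most $2D$ vertices of $B_s$. Each $c\in B_0$ is joined to at least $K/2$ vertices of $R$.
\item[(G2)] $X_r(v)>\delta$ for all $v\in B_0\cup\dots\cup B_{T-1}$ and $0\le r\le T-1$.
\item[(G3)] $|S(y)|\ge g_y/8$ for every trigger $y$.
\item[(G4)] For $1\le s\le T-1$, each $u\in U_s$ owns at least $m_a\xi_s(u)/8$ free triggers in $A_s$, and each $c\in B_s$ owns at least $m_bx_b/8$ free triggers.
\item[(G5)] Each $y\in A_s$, with owner $v$, has a \emph{guard}: a gadget edge $\{v,y,v',y'\}$ in which $v'\in B(y)$ is $v$-safe, $y'$ is neither early nor pinned, and $X_{s-1}(v'),X_{s-1}(y')\le z_y$.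
\item[(G6)] For $s\ge2$, $y\in A_s$ and $0\le r\le s-2$ there is a holding edge $\{y,q,q'\}$ such that $q,q'$ are $y$-safe, $X_r(q),X_r(q')\le\tau_y$, and no holding edge $\{y'',q,q'\}$ has $y''\ne y$ and $y''$ early.
\item[(G7)] Some vertex of $R$ is safe.
\item[(G8)] If $r\le T-1$, $u\in U_r$ and $|C_r(u)|\ge D\xi_r(u)/64$, then some $c\in C_r(u)$ has $X_r(c)\le\theta_r(u)$.
\item[(G9)] If $r\le T-1$, $b$ is a trigger of type $b$ and $|W_r(b)|\ge g_b/8$, then some $u\in W_r(b)$ has $X_r(u)\le\eta$.
\item[(G10)] If $r\le T-1$, $c\in B_r$ and $|W_r(c)|\ge Kx_b/64$, then some $u\in W_r(c)$ has $X_r(u)\le\delta$, while $X_r(w)>\delta$ for every trigger $w$ that lies in a common current edge with $u$ at the start of round $r$.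
\end{enumerate}

\begin{proposition}\label{prop:run}
On $\mathcal G$ the algorithm performs more than $T$ iterations.
\end{proposition}

\begin{proposition}\label{prop:prob}
$\Pr[\mathcal G]\ge1-1/T$ for all large $T$, where the probability is over the hypergraph and the positions.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:prob} the average over the hypergraph of the conditional probability that $\mathcal G$ fails is at most $1/T$, so some fixed hypergraph $H_T$ has $\Pr[\mathcal G\mid H=H_T]\ge1-1/T$. By Proposition~\ref{prop:run} the algorithm performs more than $T$ iterations on $H_T$ with probability at least $1-1/T$. Property (G1) depends on the hypergraph alone and $\mathcal G$ has positive probability given $H_T$, so $H_T$ satisfies (G1); with $s=1$ this shows that $H_T$ has gadget edges and dimension exactly $4$. By \eqref{eq:size} it has at most $2T^{766}$ vertices.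

Given a large $n$, let $T=\lfloor(n/2)^{1/766}\rfloor$. Then $2T^{766}\le n$, and $T>n^{1/800}$ since $1/766>1/800$. Add isolated vertices to $H_T$ to reach exactly $n$ vertices. They join $I$ in round $0$ and do not affect the relative order of the other vertices, so the run on the other vertices is unchanged. The number of iterations exceeds $T>n^{1/800}$ with probability at least $1-1/T\ge1-n^{-1/800}$.
\end{proof}

\section{The run on the good event}\label{sec:run}

Throughout this section $\mathcal G$ holds. For $0\le r\le T$ let $\Phi(r)$ be the following statement about the start of round $r$.
\begin{enumerate}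
\item[(a)] No vertex of $B_t$ with $t<r$ is current.
\item[(b)] Every core vertex in $I$ is early.
\item[(c)] Every trigger in $I\cap A_s$ with $s\ge r+1$ is early.
\item[(d)] If a trigger $y\in A_s$ and its owner are both in $I$, and $y$ has type $b$ or $s\ge r$, then $y$ is weak.
\end{enumerate}
Parts (a)--(c) are the timetable with its exceptions, and (d) is the protection that the second trigger provides. Triggers of type $a$ are exempt from (d) once $s<r$: together with its owner, such a trigger threatens only vertices of $B_s$, and these are gone. A trigger of type $b$ threatens upper vertices, which must survive longer, so it is covered on all levels.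

\subsection{Who is still there}

\begin{lemma}\label{lem:survival}
Assume $\Phi(r)$, and let all states refer to the start of round $r$.
\begin{enumerate}
\item[(i)] Let $v\in B_t$ with $t\ge r$. If $v$ is safe, it is current. If $v$ is $w$-safe and every input edge through $v$ and $w$ has a vertex outside $I\cup\{v\}$, then $v$ is current; this applies in particular when $w\notin I$.
\item[(ii)] A trigger that is not pinned and whose owner is not in $I$ is not deleted.
\item[(iii)] Every live input edge through a trigger $y\in A_s$ with $s\le r+1$ is a gadget edge.
\end{enumerate}
\end{lemma}

\begin{proof}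
(i) In both cases $v$ is not early, so $v\notin I$ by (b). Suppose that $v$ is deleted. By (F2) there is an input edge $e\ni v$ with $e\setminus\{v\}\subseteq I$. We show that $e$ is a witness for $v$. This is impossible if $v$ is safe; if $v$ is $w$-safe it forces $w\in e$, contradicting the hypothesis on edges through $v$ and $w$.

Let $e=\{v,y,v',y'\}$ be a gadget edge. Then $v'$ is early by (b), and $v',y'\in I$. If $v$ is the lower vertex, $e$ has level $t\ge r$; if $v$ is the upper vertex, $y'$ has type $b$. Either way $y'$ is weak by (d). Let $e=\{y,v,q'\}$ be a holding edge. Then $y\in A_{t+2}$ and $t+2\ge r+1$, so $y$ is early by (c), and $q'$ is early by (b). Finally, $e$ is not a level-$0$ edge: if $v$ were its upper vertex, its lower vertex would be in $I\cap B_0$, which is empty by (b) since no vertex of $B_0$ is early; if $v\in B_0$, then $r\le t=0$, and nothing is deleted at the start of round $0$.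

(ii) If $y$ is deleted, (F2) gives an input edge $e\ni y$ with $e\setminus\{y\}\subseteq I$. By (S4), $e$ is a holding edge, since a gadget edge would contain the owner. Its two core vertices are early by (b), so $y$ is pinned.

(iii) Let $\{y,q,q'\}$ be a live holding edge. Then $q,q'\in B_{s-2}$ with $s-2<r$ are not current by (a) and not deleted, so they are in $I$. The trace has at most one vertex, contradicting (F1).
\end{proof}

\subsection{Release and activity}

\begin{lemma}[Release]\label{lem:release}
Let $1\le s\le T-1$ and assume $\Phi(s-1)$. If $y\in A_s$ is free and its owner $v$ is not in $I$ at the start of round $s$, then $y\in I$ at the start of round $s$.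
\end{lemma}

\begin{proof}
Suppose not, and consider round $s-1$, with $I$ taken at its start. Then $v,y\notin I$, and $y$ is not deleted by Lemma~\ref{lem:survival}(ii), so $y$ is current. As $y\notin I'$, (F3) gives a live input edge $e\ni y$ such that the other vertices of its trace precede $y$. By Lemma~\ref{lem:survival}(iii) with $r=s-1$, it is a gadget edge $e=\{v,y,v',y'\}$. Since $v\notin I$, the owner $v$ precedes $y$, so $y$ is not quick. Hence $y$ is clear, and $X_{s-1}(y)\le x_y$. If $v'\in I$, it is early by (b); otherwise it precedes $y$ and $X_{s-1}(v')\le x_y$. If $y'\in I$, it is early by (c), as $y'\in A_s$ and $s\ge(s-1)+1$; otherwise $X_{s-1}(y')\le x_y$. So $y'$ is $x_y$-low, and $y$ is not clear, a contradiction.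
\end{proof}

\begin{lemma}[Activity]\label{lem:activity}
Let $0\le r\le T-1$, and assume $\Phi(r)$ and, if $r\ge1$, $\Phi(r-1)$. At the start of round $r$, every current $u\in U_r$ has $|C_r(u)|\ge D\xi_r(u)/64$, and every current $c\in B_r$ has $|W_r(c)|\ge Kx_b/64$.
\end{lemma}

\begin{proof}
For $r=0$ all level-$0$ edges are current and $\xi_0(u)=1$, so (G1) gives $|C_0(u)|\ge D/2$ and $|W_0(c)|\ge K/2$. Let $r\ge1$, let $v\in B_r\cup U_r$ be current, let $y\in A_r(v)$ be free, and let $v'\in S(y)$ with gadget edge $e=\{v,y,v',y'\}$. The vertex $v'$ lies in $B_r$ or in $R=B_T$, it is $v$-safe, and $v\notin I$, so $v'$ is current by Lemma~\ref{lem:survival}(i). Both triggers are free and both owners are outside $I$, so $y,y'\in I$ by Lemma~\ref{lem:release}. Thus $e$ is live with trace $\{v,v'\}$, a current edge by (F5). The sets $S(y)$ are disjoint, so (G3) and (G4) give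
\[
|C_r(u)|\ge\frac{m_a\xi_r(u)}8\cdot\frac{g_a}8=\frac{D\xi_r(u)}{64},\qquad|W_r(c)|\ge\frac{m_bx_b}8\cdot\frac{g_b}8=\frac{Kx_b}{64}.\qedhere
\]
\end{proof}

\subsection{One round}

In this subsection $0\le r\le T-1$ and $\Phi(0),\dots,\Phi(r)$ hold. The set $I$ and the words current, deleted, live and trace refer to the start of round $r$; $I'$ is the set added in round $r$, and $I^+=I\cup I'$. The five lemmas describe $I'$, first on the core and then on triggers before, at and after their time of release.

\begin{lemma}[Higher levels are blocked]\label{lem:block}
If $u\in U_r\cap I'$, then $X_r(u)\le\theta_r(u)$; in particular $u$ is early.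
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:activity} and (G8) some $c\in C_r(u)$ has $X_r(c)\le\theta_r(u)$, and $u$ precedes $c$ by (F5). Since $u\in B_t$ with $t>r$, round $r$ is in the range that defines early.
\end{proof}

\begin{lemma}[The active level dies]\label{lem:death}
Every current $c\in B_r$ is deleted in round $r$, and $c\notin I'$.
\end{lemma}

\begin{proof}
Take $u\in W_r(c)$ as provided by Lemma~\ref{lem:activity} and (G10). A current edge through $u$ is the trace of an input edge through $u$, so by (S3) its other vertices are triggers or lie in $B_0\cup\dots\cup B_{T-1}$. All of them have position above $\delta\ge X_r(u)$, the former by (G10) and the latter by (G2). A current edge has at least two vertices, so $u$ is last in none, and $u\in I'$. Now (F5) applies to $\{u,c\}$.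
\end{proof}

\begin{lemma}[Before release: holding]\label{lem:hold}
If $y\in A_s\cap I'$ and $s\ge r+2$, then $y$ is early.
\end{lemma}

\begin{proof}
Suppose $X_r(y)>\tau_y$, and take the holding edge $e=\{y,q,q'\}$ from (G6). The vertices $q,q'\in B_{s-2}$ have level at least $r$ and are $y$-safe, and $y\notin I$, so they are current by Lemma~\ref{lem:survival}(i). They precede $y$. So $e$ is live, equals its trace, and has last vertex $y\in I'$. By (F4) a live input edge $f$ has trace $\{q,q'\}$. By (S2), $f=\{y'',q,q'\}$ with $y''\in A_s$; here $y''\in I$, so $y''\ne y$, and $y''$ is early by (c). This contradicts the last condition in (G6). Hence $X_r(y)\le\tau_y$ with $r\le s-2$.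
\end{proof}

The next lemma is the point of the two-trigger design. A trigger whose owner has joined $I$ is dangerous at the moment of release, and its guard edge blocks it. The difficulty is that the guard edge could have been discarded in Step~6; an edge that causes this turns out to be a witness against the safe vertex of the guard.

\begin{lemma}[At release: protection]\label{lem:guard}
If $y\in A_{r+1}\cap I'$ and the owner $v$ of $y$ is in $I^+$, then $X_r(y)\le z_y$; in particular $y$ is weak.
\end{lemma}

\begin{proof}
Suppose $X_r(y)>z_y$, and let $e=\{v,y,v',y'\}$ be a guard from (G5), with $s=r+1$. The vertex $v'$ has level at least $r+1$ and is $v$-safe. By (S1), $e$ is the only edge through $v'$ and $v$, and it contains $y\notin I$. So $v'$ is current by Lemma~\ref{lem:survival}(i). The trigger $y'$ is not early, so $y'\notin I$ by (c); it is not pinned and its owner $v'$ is not in $I$, so it is not deleted by Lemma~\ref{lem:survival}(ii). Thus $v',y',y$ are current, and $v\in I^+$ is not deleted, so $e$ is live. Both $v'$ and $y'$ have position at most $z_y$. If $v\notin I$, then $v\in I'$ and $v\in B_{r+1}\cup U_{r+1}=U_r$, so $X_r(v)\le z_y$ by Lemma~\ref{lem:block} and \eqref{eq:theta}. Hence $y$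 is last in the trace of $e$, and (F4) gives a live input edge $f$ with $f\setminus I\subseteq\{v,v',y'\}$ and $|f\setminus I|\ge2$. Note $f\ne e$, because the trace of $e$ contains $y$.

If $y'\notin f\setminus I$, then $f\setminus I=\{v,v'\}$, and (S1) gives $f=e$, a contradiction. So $y'\in f$. By Lemma~\ref{lem:survival}(iii) and (S4), $f=\{v',y',v'',y''\}$ is a gadget edge of level $r+1$. Here $v''\ne v$, since otherwise $f=e$ by (S1). Neither $v''$ nor $y''$ belongs to $\{v,v',y'\}$, so both are in $I$. By (b), $v''$ is early, and by (c), $y''\in A_{r+1}$ is early and so weak. Then $f$ is a witness for $v'$ that does not contain $v$, although $v'$ is $v$-safe.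
\end{proof}

\begin{lemma}[After release: type $b$]\label{lem:late}
If $b\in A_s\cap I'$ has type $b$, $s\le r$, and the owner $c$ of $b$ is in $I$, then $b$ is weak.
\end{lemma}

\begin{proof}
Let $u\in S(b)$, with gadget edge $e=\{c,b,u,a\}$, so $u\in R$ is $c$-safe and $a$ is quick. By (S1), $e$ is the only edge through $u$ and $c$, and it contains $b\notin I$, so $u$ is current by Lemma~\ref{lem:survival}(i). In particular $u$ was not in $I$ at the start of round $s\le r$, and Lemma~\ref{lem:release}, which applies by $\Phi(s-1)$, gives $a\in I$. So $e$ is live with trace $\{u,b\}$, and $u\in W_r(b)$ by (F5). By (G3), $|W_r(b)|\ge g_b/8$, and by (G9) some $u'\in W_r(b)$ has $X_r(u')\le\eta$. Since $b\in I'$ precedes $u'$ by (F5), we get $X_r(b)\le\eta$ with $s\le r\le T-1$.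
\end{proof}

\subsection{The induction}

\begin{proof}[Proof of Proposition~\ref{prop:run}]
$\Phi(0)$ holds since $I=\emptyset$ and there is no level $t<0$. Let $r\le T-1$, assume $\Phi(0),\dots,\Phi(r)$, and use the notation of the previous subsection. We verify $\Phi(r+1)$, which concerns the set $I^+$.

(a) Levels $t<r$ have no current vertices by $\Phi(r)$, and the current vertices of $B_r$ are deleted by Lemma~\ref{lem:death}.

(b) A core vertex in $I'$ has level at least $r$ by $\Phi(r)$(a) and not equal to $r$ by Lemma~\ref{lem:death}. So it lies in $U_r$ and is early by Lemma~\ref{lem:block}.

(c) Let $s\ge r+2$ and $y\in I^+\cap A_s$. Then $y$ is early by $\Phi(r)$(c) if $y\in I$ and by Lemma~\ref{lem:hold} if $y\in I'$.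

(d) Let $y\in A_s$ and its owner $v$ be in $I^+$, where $y$ has type $b$ or $s\ge r+1$. First let $s\ge r+1$. If $y\in I$, it is early by $\Phi(r)$(c). If $y\in I'$, it is early by Lemma~\ref{lem:hold} when $s\ge r+2$ and weak by Lemma~\ref{lem:guard} when $s=r+1$. Now let $s\le r$. Then $y$ has type $b$ and $v\in B_s$. As in (b), $v\notin I'$, so $v\in I$. The trigger $y$ is weak by $\Phi(r)$(d) if $y\in I$ and by Lemma~\ref{lem:late} if $y\in I'$.

Hence $\Phi(T)$ holds. The safe vertex of $R=B_T$ given by (G7) is current at the start of round $T$ by Lemma~\ref{lem:survival}(i), so the $T+1$ rounds $0,1,\dots,T$ are all executed.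
\end{proof}

\section{The probability of the good event}\label{sec:prob}

We prove Proposition~\ref{prop:prob} in four stages: exceptional vertices are rare individually (Lemma~\ref{lem:rare}); hence certain global counts are right with probability $1-O(T^{-2})$ (Lemma~\ref{lem:global}); given these counts, exposing the edges at one vertex yields (G3)--(G6); and the fresh positions of one round yield (G8)--(G10). Inequalities between powers of $T$ are meant for large $T$.

\subsection{Tools}

Besides Markov's inequality $\Pr[Z\ge\lambda]\le\mathbb EZ/\lambda$ for $Z\ge0$ and the estimate $\binom kh\le(ek/h)^h$, we use the standard Chernoff--Hoeffding bounds. Let $Z$ be a sum of $k$ independent random variables with values in $[0,1]$.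
\begin{enumerate}
\item[(B1)] If $\mathbb EZ\ge\mu$, then $\Pr[Z<\mu/2]\le e^{-\mu/8}$ and $\Pr[Z<0.9\mu]\le e^{-\mu/200}$.
\item[(B2)] If $\mathbb EZ\le\mu$, then $\Pr[Z>2\mu]\le e^{-\mu/3}$ and $\Pr[Z\ge\alpha]\le(e\mu/\alpha)^\alpha$.
\item[(B3)] $\Pr[Z\le\mathbb EZ-\lambda]\le e^{-2\lambda^2/k}$.
\item[(B4)] If the summands are indicators with means $p_i$, then $\Pr[Z=0]=\prod_i(1-p_i)\le e^{-\mathbb EZ}$.
\end{enumerate}
A probability is \emph{negligible} if it is at most $e^{-2T}$ for all large $T$, uniformly in the rounds, levels and vertices involved. All our union bounds over negligible events have $T^{O(1)}$ terms, by \eqref{eq:size}, and so contribute at most $e^{-T}$ in total.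

The following facts are read off Definition~\ref{def:exceptional}.
\begin{enumerate}
\item[(D1)] Whether a vertex is early, or weak, depends only on its own positions. Whether $y\in A_s$ is early depends only on its positions in rounds at most $s-2$.
\item[(D2)] Whether $y\in A_s$ is pinned depends only on the holding variables at $y$ and the positions of $B_{s-2}$.
\item[(D3)] Whether $v\in B_t$ is vulnerable does not depend on the positions of $v$ or of triggers owned by $v$. Indeed, a gadget witness involves the positions of $v'\ne v$ and of a trigger owned by $v'$, and a holding witness involves those of $q'\ne v$ and of a trigger in $A_{t+2}$, whose owner has level at least $t+2$.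
\item[(D4)] For a core vertex $v$, whether $v'$ is $v$-safe does not depend on the pair variables of pairs containing $v$. For a trigger $y$, whether $q$ is $y$-safe does not depend on the holding variables at $y$. Indeed, these variables decide only about edges through $v$, respectively $y$, and such edges are disregarded.
\end{enumerate}

\subsection{Exceptional vertices are rare}

Put $\varepsilon=T^4/D=T^{-396}$, $\varepsilon_a=T\tau_a=T^{-93}$ and $\varepsilon_b=T\tau_b=T^{-13}$.

\begin{lemma}\label{lem:rare}
Let $v$ be a core vertex and $y$ a trigger.
\begin{enumerate}
\item[(i)] $\Pr[v\text{ early}]\le\varepsilon$ and $\Pr[y\text{ early}]\le\varepsilon_y$.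
\item[(ii)] $\Pr[y\text{ pinned}]\le T^{-602}$.
\item[(iii)] For a pair $\{q,q'\}$ in one level, the expected number of early triggers $y''$ such that $\{y'',q,q'\}$ is a holding edge is at most $3T^{-28}$.
\item[(iv)] $\Pr[v\text{ vulnerable}]\le3T^{-8}$.
\item[(v)] For $r\ge0$ and $\theta\ge T^{-300}$, $\Pr[X_r(v)\le\theta\text{ and }v\text{ not safe}]\le4T^{-8}\theta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $X$ uniform on $[0,1]$, $\mathbb E[1/\max(X,x_a)]=1+\int_{x_a}^1dt/t=1+195\ln T\le T$. Since $X_r(v)$ is independent of $\theta_r(v)$,
\begin{equation}\label{eq:Er}
\Pr[X_r(v)\le\theta_r(v)]\le\mathbb E\,\theta_r(v)\le T^3/D ,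
\end{equation}
also for $r=0$, where $\theta_0(v)=T^2/D$. At most $T$ rounds are relevant, for $v$ and for $y$.

(ii) There are at most $N^2$ pairs, so the probability is at most $N^2\pi_y\varepsilon^2=d_y^2\varepsilon^2\le T^{190-792}$.

(iii) A set $A_s$ has at most $2Mm_a=2T^{685}$ triggers of type $a$ and $Nm_b=T^{765}$ of type $b$. The expectation is at most $2Mm_a\pi_a\varepsilon_a+Nm_b\pi_b\varepsilon_b=2T^{685-620-93}+T^{765-780-13}=3T^{-28}$.

(iv) We bound the expected number of witnesses, using (D1) and the independence of edges and positions. A trigger of type $a$ is weak with probability at most $\varepsilon_a+z_a$, and one of type $b$ with probability at most $\varepsilon_b+z_b+T\eta$. For gadget witnesses with $v$ lower there are at most $2M$ choices of $v'$, each joined to $v$ with probability $p$; for those with $v$ upper there are at most $TN$ choices. For holding witnesses there are at most $N$ choices of $q'$, and (iii) applies. The three expectations are at most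
\begin{align*}
2K\varepsilon(\varepsilon_a+z_a)&=2T^{84}(T^{-93}+4T^{-99})\le3T^{-9},\\
TD\varepsilon(\varepsilon_b+z_b+T\eta)&=T^5(T^{-13}+4T^{-59}+T^{-117})\le2T^{-8},\\
N\varepsilon\cdot3T^{-28}&=3T^{-19},
\end{align*}
and their sum is at most $3T^{-8}$.

(v) By (D3) and (iv), $\Pr[X_r(v)\le\theta,\ v\text{ vulnerable}]\le3T^{-8}\theta$. Being early is correlated with a small position, so we split according to the round $r'$ with $X_{r'}(v)\le\theta_{r'}(v)$. This event depends on $X_{r'}(v)$ and $X_{r'-1}(v)$. For $r'\notin\{r,r+1\}$ it is independent of $X_r(v)$, and these rounds contribute at most $\theta\varepsilon=\theta T^{-396}$. The round $r'=r$ contributes at most $T^3/D=T^{-397}\le\theta T^{-97}$ by \eqref{eq:Er}. The round $r'=r+1$ has conditional probability at most $T^{-203}$ given $X_r(v)$, by \eqref{eq:theta}, and contributes at most $\theta T^{-203}$. Hence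
\begin{equation}\label{eq:star}
\Pr[X_r(v)\le\theta,\ v\text{ early}]\le\theta T^{-90},
\end{equation}
and (v) follows.
\end{proof}

The first two lines in the proof of (iv) are the protection conditions of Section~\ref{sec:idea}: a lower vertex may have up to about $K\varepsilon=T^{84}$ early upper neighbors, which dictates the size of $d_a$ and $g_a$, while an upper vertex has only up to about $TD\varepsilon=T^5$ early lower neighbors, so that $d_b$ and $g_b$ can be smaller.

\subsection{Global counts}

For $1\le s\le T-1$ let $L_s^a$ be the set of $x_a$-low triggers of type $b$ in $A_s$, and let $L_s^b$ be the set of $x_b$-low triggers of type $a$ in $A_s$; thus $L^\sigma_s$ collects the obstacles to clearness for type $\sigma$. A pair $\{q,q'\}$ in one level is \emph{ruined} if it lies in a holding edge with an early trigger. Let $\mathcal A$ be the event that (G1), (G2) and the following hold.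
\begin{enumerate}
\item[(A1)] For $0\le t\le T$, at most $|B_t|/100$ vertices of $B_t$ are not safe.
\item[(A2)] For $2\le s\le T-1$, $0\le r\le s-2$ and $\tau\in\{\tau_a,\tau_b\}$, at least $(N\tau)^2/4$ pairs $\{q,q'\}\subseteq B_{s-2}$ are not ruined and consist of safe vertices with $X_r(q),X_r(q')\le\tau$.
\item[(A3)] For every trigger $y$, at least $|O(y)|/4$ triggers in $O(y)$ are quick and have a safe owner.
\item[(A4)] For every $y\in A_s$, at least $|O(y)|z_y^2/4$ triggers $y'\in O(y)$ are neither early nor pinned and have a safe owner $v'$ with $X_{s-1}(v'),X_{s-1}(y')\le z_y$.
\item[(A5)] $|L_s^\sigma|\,p/(m_am_b)\le1/8$ for all $s$ and $\sigma\in\{a,b\}$.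
\item[(A6)] For $t\le T-1$, at most $T^{12}$ vertices of $B_t$ are early.
\item[(A7)] For every $c\in B_0\cup\dots\cup B_{T-1}$ and every trigger $b$ of type $b$ not owned by $c$, at most $2T^{115}$ vertices $u\in R$ are joined to $c$ and lie in a gadget edge with $b$.
\end{enumerate}
The set $O(y)$ and the number $z_y$ depend only on the level and type of $y$, so (A3) and (A4) comprise fewer than $2T$ conditions each. Property (A1) for $t=T$ implies (G7).

\begin{lemma}\label{lem:global}
$\Pr[\mathcal A]=1-O(T^{-2})$.
\end{lemma}

\begin{proof}
(G1) The number of vertices of $B_s$ joined to $u$ is binomial with mean $D$, and the number of vertices of $R$ joined to $c$ is binomial with mean $K$. By (B1) and (B2) the failure probabilities are at most $e^{-D/8}$, $e^{-D/3}$ and $e^{-K/8}$, all negligible.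

(G2) The failure probability is at most $TN\cdot T\cdot\delta=64T^{-6}$. This is the condition $Kx_b\gg N$ of Section~\ref{sec:idea}.

(A1) The expected number of vertices of $B_t$ that are not safe is at most $(\varepsilon+3T^{-8})|B_t|\le4T^{-8}|B_t|$. By Markov's inequality (A1) fails with probability at most $(T+1)\cdot400T^{-8}$.

(A2) Fix $s,r,\tau$; note $N\tau\ge T^{311}$ and $\tau\ge T^{-300}$. By (B1), at least $0.9N\tau$ vertices $q\in B_{s-2}$ have $X_r(q)\le\tau$, except with negligible probability $e^{-N\tau/200}$. By Lemma~\ref{lem:rare}(v), the expected number of such $q$ that are not safe is at most $4T^{-8}N\tau$, so it exceeds $N\tau/100$ with probability at most $400T^{-8}$. Whether a pair is ruined is independent of core positions, so by Lemma~\ref{lem:rare}(iii) the expected number of ruined pairs with both positions at most $\tau$ is at most $3T^{-28}(N\tau)^2$, and it exceeds $(N\tau)^2/100$ with probability at most $300T^{-28}$. Outside these events the number of pairs as in (A2) is at least $\binom{\lceil0.89N\tau\rceil}2-(N\tau)^2/100\ge(N\tau)^2/4$, because $0.89^2/2>0.39$. There are at most $2T^2$ choices of $(s,r,\tau)$, so (A2) fails with probability $O(T^{-6})$.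

(A3) Let $y\in A_s$, $O=O(y)$ and $k=|B(y)|\ge N$. For $v'\in B(y)$ let $Z_{v'}\in[0,1]$ be the fraction of triggers in $A_s(v')$ that precede $v'$ in round $s-1$. These variables are independent with mean $1/2$, so by (B3) their sum is at least $0.4k$ except with negligible probability $e^{-0.02k}$; then at least $0.4|O|$ triggers of $O$ precede their owners. By Lemma~\ref{lem:rare}(ii) more than $|O|/100$ triggers of $O$ are pinned with probability at most $100T^{-602}$. On (A1) at most $|O|/100$ have an owner that is not safe. There remain at least $0.38|O|$.

(A4) Let $O,k$ be as before and $z=z_y$. For type $a$ we have $kz=Nz_a=4T^{306}$ and $|O|z^2=Nm_bz_a^2=16T^{567}$; for type $b$ we have $kz=Mz_b=4T^{426}$ and $|O|z^2=Mm_az_b^2=16T^{567}$. By (B1), at least $0.9kz$ vertices $v'\in B(y)$ have $X_{s-1}(v')\le z$, except with probability $e^{-kz/200}$. Given these vertices, the number of their triggers in $O$ with position at most $z$ in round $s-1$ is binomial with mean at least $0.9|O|z^2$, so it is at least $0.81|O|z^2$ except with probability $e^{-0.9|O|z^2/200}$. Both probabilities are negligible. Now call $y'\in O$ with owner $v'$ \emph{spoiled} if $X_{s-1}(v'),X_{s-1}(y')\le z$ and moreover $v'$ is not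 safe, or $y'$ is pinned, or $y'$ is early. By (D1) and (D3) the safety of $v'$ is independent of the positions of $y'$, so the first alternative has probability at most $4T^{-8}z\cdot z$ by Lemma~\ref{lem:rare}(v). By (D2) and (D1), the events that $y'$ is pinned or early are independent of $X_{s-1}(y')$ and of $X_{s-1}(v')$, as $v'\notin B_{s-2}$; they contribute at most $(T^{-602}+T^{-13})z^2$. So the expected number of spoiled triggers is at most $5T^{-8}|O|z^2$, and it exceeds $|O|z^2/4$ with probability at most $20T^{-8}$. There remain at least $(0.81-0.25)|O|z^2$.

(A5) The conditions on a trigger and on its owner are independent by (D1). Using $Np/m_a=g_a$, $|U_s|\le2M$ and $Mp/m_b=g_b$,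
\begin{align*}
\mathbb E|L_s^a|\,\frac p{m_am_b}&\le g_a(x_a+\varepsilon)(x_a+\varepsilon_b)\le T^{200}\cdot2T^{-195}\cdot2T^{-13}=4T^{-8},\\
\mathbb E|L_s^b|\,\frac p{m_am_b}&\le2g_b(x_b+\varepsilon)(x_b+\varepsilon_a)\le2T^{120}\cdot2T^{-65}\cdot2T^{-65}=8T^{-10}.
\end{align*}
By Markov's inequality (A5) fails with probability $O(T\cdot T^{-8})$.

(A6) The expectation is at most $N\varepsilon=T^9$, so (A6) fails with probability at most $T\cdot T^{-3}$.

(A7) Let $c'\ne c$ own $b$. A vertex $u\in R$ is joined to $c$ with probability $p$, and independently it is joined to $c'$ with the trigger $b$ chosen with probability $p/m_b$. The count is binomial with mean $Mp^2/m_b=T^{115}$, and by (B2) it exceeds twice the mean with negligible probability $e^{-T^{115}/3}$.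
\end{proof}

\subsection{Exposing the edges at one vertex: (G3)--(G6)}

We cannot condition on $\mathcal A$, which depends on all variables. We argue instead as follows. For each instance of a property, $\mathcal A$ implies a bound on the size of a random set $\Gamma$ that does not depend on a certain group of variables. The probability that the instance fails and $\mathcal A$ holds is then at most the largest conditional failure probability given all variables outside the group, over the outcomes in which $\Gamma$ obeys the bound. For gadget edges the conditional law is as follows.

\begin{lemma}\label{lem:expose}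
Let $1\le s\le T-1$ and $v\in B_s\cup U_s$. Let $J\subseteq A_s(v)$, and let $\Gamma\subseteq A_s$ consist of triggers of the type opposite to those of $A_s(v)$. Suppose that $J$ and $\Gamma$ are determined by the variables other than the pair variables of pairs containing $v$. Given these other variables, the number of gadget edges $\{v,y,v',y'\}$ with $y\in J$ and $y'\in\Gamma$ is a sum of independent indicators with mean $|J|\,|\Gamma|\,p/(m_am_b)$.
\end{lemma}

\begin{proof}
For each owner $v'$ of a trigger of the opposite type, the pair of $v$ and $v'$ produces at most one edge, and this edge is counted with probability $p\,|J|\,|\Gamma\cap A_s(v')|/(m_am_b)$. Different $v'$ use different pair variables.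
\end{proof}

\noindent\textbf{(G3).} Let $y\in A_s$ have owner $v$, and let $\Gamma$ be the set of quick triggers in $O(y)$ whose owner is $v$-safe. By (D2) and (D4), Lemma~\ref{lem:expose} applies with $J=\{y\}$, and the number of edges counted is $|S(y)|$. On $\mathcal A$ we have $|\Gamma|\ge|O(y)|/4$ by (A3), since safe vertices are $v$-safe. In that case the mean is at least $g_y/4$ by \eqref{eq:gy}, and (B1) bounds the probability of $|S(y)|<g_y/8$ by $e^{-g_y/32}$, which is negligible.

\medskip\noindent\textbf{(G5).} Let $\Gamma$ be the set of $y'\in O(y)$ that are neither early nor pinned and have a $v$-safe owner $v'$ with $X_{s-1}(v'),X_{s-1}(y')\le z_y$. Lemma~\ref{lem:expose} applies with $J=\{y\}$ for the same reason, and it counts the guards of $y$. On $\mathcal A$ we have $|\Gamma|\ge|O(y)|z_y^2/4$ by (A4). In that case the mean is at least $g_yz_y^2/4=4T^2$, and by (B4) there is no guard with probability at most $e^{-4T^2}$.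

\medskip\noindent\textbf{(G4).} Fix $s$ and $v\in B_s\cup U_s$, and let $\sigma$ be the type of the triggers in $A_s(v)$. We first condition on all core positions, for an outcome satisfying (A6). By (D2), the triggers of $A_s(v)$ are then pinned independently of each other and of their positions, each with probability at most $T^{24}\pi_\sigma\le1/2$, since there are at most $T^{24}$ pairs of early vertices in $B_{s-2}$. (For $s=1$ there are no holding edges and no trigger is pinned.) So for any $\xi\in[x_\sigma,1]$ determined by the core positions, the number of unpinned $y\in A_s(v)$ with $X_{s-1}(y)<\xi$ is a sum of independent indicators with mean at least $m_\sigma\xi/2$. By (B1) it is at least $m_\sigma\xi/4$ except with probability $e^{-m_\sigma\xi/16}$, which is negligible because $m_ax_a=T^5$ and $m_bx_b=T^{295}$.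

If $\sigma=a$ and $X_{s-1}(v)\ge x_a$, take $\xi=X_{s-1}(v)=\xi_s(v)$. This gives at least $m_a\xi_s(v)/4$ quick triggers, more than (G4) requires. In the remaining cases (G4) asks for $m_\sigma x_\sigma/8$ free triggers, and we find clear ones. Let $J$ be the set of unpinned $y\in A_s(v)$ with $X_{s-1}(y)\le x_\sigma$. Taking $\xi=x_\sigma$ gives $|J|\ge m_\sigma x_\sigma/4\ge T^5/4$ up to negligible probability. The sets $J$ and $\Gamma=L_s^\sigma$ depend only on positions and holding variables, so Lemma~\ref{lem:expose} applies. If (A5) holds, the number $Z$ of gadget edges $\{v,y,v',y'\}$ with $y\in J$ and $y'\in L_s^\sigma$ has mean at most $|J|/8$, and (B2) gives $\Pr[Z\ge|J|/2]\le(e/4)^{|J|/2}$, which is negligible for $|J|\ge T^5/4$. A trigger in $J$ that lies in none of these edges is clear, and each edge contains one trigger of $J$. So at least $|J|/2\ge m_\sigma x_\sigma/8$ triggers are clear.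

\medskip\noindent\textbf{(G6).} Fix $s,y,r$ and put $\tau=\tau_y$. Let $\Gamma$ be the set of pairs $\{q,q'\}\subseteq B_{s-2}$ of $y$-safe vertices with $X_r(q),X_r(q')\le\tau$ that lie in no holding edge with an early trigger other than $y$. By (D4), $\Gamma$ does not depend on the holding variables at $y$. On $\mathcal A$ we have $|\Gamma|\ge(N\tau)^2/4$ by (A2). In that case the probability that no pair of $\Gamma$ forms a holding edge with $y$ is at most $e^{-\pi_y(N\tau)^2/4}=e^{-d_y^2\tau_y^2/4}=e^{-T^2/4}$.

\subsection{Fresh positions: (G8)--(G10)}

Let $\mathcal F_r$ be the $\sigma$-field generated by the hypergraph and the positions $X_0,\dots,X_{r-1}$. The state at the start of round $r$, the sets $C_r(u)$ and $W_r(w)$, and the number $\theta_r(u)$ are $\mathcal F_r$-measurable, and the positions $X_r$ are independent of $\mathcal F_r$. We condition on $\mathcal F_r$.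

\medskip\noindent\textbf{(G8) and (G9).} If $|C_r(u)|\ge D\xi_r(u)/64$, then $|C_r(u)|\,\theta_r(u)\ge T^2/64$, and all of $C_r(u)$ lies above $\theta_r(u)$ with probability $(1-\theta_r(u))^{|C_r(u)|}\le e^{-T^2/64}$. If $|W_r(b)|\ge g_b/8$, then all of $W_r(b)$ lies above $\eta$ with probability at most $(1-\eta)^{g_b/8}\le e^{-T^2/8}$.

\medskip\noindent\textbf{(G10).} Fix $r$ and $c\in B_r$, and assume that $|W_r(c)|\ge Kx_b/64$ and that (G1) and (A7) hold; these conditions are $\mathcal F_r$-measurable. Let $\Sigma=\{u\in W_r(c):X_r(u)\le\delta\}$. Its size is binomial with mean $|W_r(c)|\delta\ge T^2$, so $|\Sigma|\ge T^2/2$ except with probability $e^{-T^2/8}$. Say that a trigger $w$ \emph{concerns} $u\in W_r(c)$ if $w$ and $u$ lie in a common current edge; this relation is $\mathcal F_r$-measurable. We must find $u\in\Sigma$ such that every trigger concerning $u$ has position above $\delta$. A single $u$ is concerned by few triggers compared with $1/\delta$, but the events for different $u$ are dependent, since a trigger of type $b$ is shared. We show that no trigger concerns many vertices of $\Sigma$, so that many triggers would need a small position at once.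

If $w$ concerns $u$, then by (F1) and (S3) the two lie in a gadget edge with upper vertex $u$. So $w$ is either owned by $u$, or it is the trigger of type $b$ in a gadget edge through $u$. By (G1), at most $m_aT+2DT\le3DT$ triggers concern a given $u$. A trigger of type $a$ concerns only its owner. A trigger $b$ owned by $c$ concerns no $u\in W_r(c)$: if it did, then $b$ would be current and would lie in the only input edge through $u$ and $c$, but by (F1) and (S1) the trace of that edge is the current edge $\{u,c\}$, so that $b\in I$. A trigger $b$ of type $b$ not owned by $c$ concerns at most $2T^{115}$ vertices of $W_r(c)$ by (A7), since these are joined to $c$. The probability that at least $T$ of them lie in $\Sigma$ is at most $(2T^{115}\delta)^T=(128T^{-298})^T$, which remains negligible after a union bound over the at most $T^{766}$ triggers $b$.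

Now condition also on $\Sigma$, for an outcome in which $|\Sigma|\ge T^2/2$ and every trigger concerns at most $T$ vertices of $\Sigma$. The set of triggers concerning some vertex of $\Sigma$ is then determined, it has at most $3DT|\Sigma|$ elements, and their positions in round $r$ are still independent and uniform. If every $u\in\Sigma$ were concerned by a trigger with position at most $\delta$, then at least $h=\lceil|\Sigma|/T\rceil\ge T/2$ triggers of this set would have position at most $\delta$. Since $|\Sigma|/h\le T$, this has probability at most
\[
\binom{3DT|\Sigma|}h\delta^h\le\Big(\frac{3eDT|\Sigma|\delta}h\Big)^h\le(3eDT^2\delta)^h=(192e\,T^{-11})^h,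
\]
which is negligible for $h\ge T/2$. Otherwise some $u\in\Sigma$ is as required in (G10).

\subsection{Summation}

\begin{proof}[Proof of Proposition~\ref{prop:prob}]
The event $\mathcal A$ implies (G1), (G2) and (G7). For each instance of (G3)--(G6) and (G8)--(G10), the probability that it fails and $\mathcal A$ holds is a sum of at most three negligible terms, and there are $T^{O(1)}$ instances. With Lemma~\ref{lem:global}, the probability that $\mathcal G$ fails is at most $O(T^{-2})+e^{-T}\le1/T$ for large $T$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\texttt{https://getd.libs.uga.edu/pdfs/windsor\_aaron\_a\_200405\_phd.pdf}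
\end{thebibliography}
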